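\title{Kreweras walks with one interacting boundary:\\ the generating function is algebraic exactly on the diagonal}

\begin{abstract}
We count Kreweras walks in the quarter-plane with a weight $a$ for each visit to the $x$-axis, $b$ for each visit to the $y$-axis and $c$ for each visit to the origin, in the case where exactly one of $a,b$ equals $1$. Let $Q(x,y;t)$ be the generating function by endpoint and length. We prove that for all complex numbers $x_0,y_0$ the series $Q(x_0,y_0;t)$ is D-finite, and that it is algebraic if and only if $x_0=y_0$. In particular $Q(1,1)$ is algebraic, which disproves a conjecture that $Q(1,1)$, $Q(1,0)$ and $Q(0,1)$ are all D-finite and not algebraic; the other assertions of the conjecture hold. The kernel method gives two relations. Their difference determines $Q(x,x)$ and is algebraic. Their sum involves a contour integral of an algebraic function, which has a logarithmic branch point.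
\end{abstract}

\section{Introduction}

A \emph{Kreweras walk} is a lattice walk that starts at the origin, uses the steps $(1,1)$, $(-1,0)$ and $(0,-1)$, and never leaves the quarter-plane $\mathbb Z_{\ge0}^2$. Fix nonzero complex numbers $a,b,c$. After each step the walk gains a factor $a$ if it is at a vertex $(i,0)$ with $i\ge1$, a factor $b$ if it is at a vertex $(0,j)$ with $j\ge1$, and a factor $c$ if it is at the origin. The starting vertex carries no factor, and the weight of a walk is the product of the factors gained. For positive weights, $a>1$ favors walks that touch the $x$-axis often and $a<1$ penalizes them, while $a=1$ means that the walk does not interact with that axis. Let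
\[
Q(x,y)=Q(x,y;t)=\sum_{w}\operatorname{weight}(w)\,t^{|w|}x^{i(w)}y^{j(w)},
\]
where $|w|$ is the number of steps of $w$ and $(i(w),j(w))$ is its endpoint. This is a power series in $t$ with coefficients in $\mathbb C[x,y]$. Listing the walks of length at most $3$ gives
\[
Q(x,y)=1+xy\,t+(x^2y^2+ax+by)\,t^2+\bigl(x^3y^3+(1+a)x^2y+(1+b)xy^2+(a+b)c\bigr)t^3+\cdots.
\]
The series $Q(1,1)$ counts all walks by length, $Q(1,0)$ those ending on the $x$-axis, $Q(0,1)$ those ending on the $y$-axis, and $Q_{0,0}=Q(0,0)$ those ending at the origin.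

We write $\bar a=1/a$, $\bar x=1/x$, and so on. If we divide the weight of each nonempty walk by the factor gained at its last vertex, we obtain the series of all walks followed by one unweighted step that stays in the quarter-plane:
\begin{multline*}
\bigl[Q(x,y)-Q(x,0)-Q(0,y)+Q_{0,0}\bigr]+\bar a\bigl[Q(x,0)-Q_{0,0}\bigr]+\bar b\bigl[Q(0,y)-Q_{0,0}\bigr]+\bar c\bigl[Q_{0,0}-1\bigr]\\
=t(xy+\bar x+\bar y)Q(x,y)-t\bar y\,Q(x,0)-t\bar x\,Q(0,y).
\end{multline*}
With the \emph{kernel} $K(x,y)=1-t(xy+\bar x+\bar y)$ this reads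
\begin{equation}\label{eq:FE}
K(x,y)Q(x,y)=\bar c+(1-\bar a-t\bar y)Q(x,0)+(1-\bar b-t\bar x)Q(0,y)+(\bar a+\bar b-\bar c-1)Q_{0,0}.
\end{equation}

A series $F\in\mathbb C[[t]]$ is \emph{algebraic} if $\mathcal P(t,F(t))=0$ for some nonzero polynomial $\mathcal P\in\mathbb C[t,u]$. It is \emph{D-finite} if $\sum_{k=0}^rp_k(t)F^{(k)}(t)=0$ for some polynomials $p_k\in\mathbb C[t]$, not all zero. Every algebraic series is D-finite. It is known that for $a=b$ the series $Q(1,1)$, $Q(1,0)$ and $Q(0,1)$ are algebraic for every value of $c$. The simplest way to break the symmetry $a=b$ is to weight one axis only, and for this case the following conjecture is posed in~\cite{KF}.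

\begin{quote}
\emph{If $a=1$ or $b=1$ (but not both), then $Q(1,1)$, $Q(0,1)$ and $Q(1,0)$ are D-finite but not algebraic.}
\end{quote}

It is natural to put the three series in one class. At $x=y=1$, equation~\eqref{eq:FE} writes $(1-3t)Q(1,1)$ as a linear combination of $1$, $Q(1,0)$, $Q(0,1)$ and $Q_{0,0}$ with coefficients in $\mathbb C[t]$. If $Q(1,0)$ and $Q(0,1)$ are not algebraic, then $Q(1,1)$ can be algebraic only through a cancellation in this combination. We show that the cancellation takes place, and that it takes place precisely on the diagonal $x=y$.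

\begin{theorem}\label{thm:alg}
Let $a,b,c$ be nonzero complex numbers such that exactly one of $a,b$ equals $1$. Then $Q(0,0;t)$ is algebraic, $Q(x,x;t)$ is algebraic over $\mathbb C(x,t)$, and $Q(1,1;t)$ is algebraic.
\end{theorem}

\begin{theorem}\label{thm:sharp}
Under the same hypotheses, for all fixed $x_0,y_0\in\mathbb C$ the series $Q(x_0,y_0;t)$ is D-finite, and it is algebraic if and only if $x_0=y_0$. In particular $Q(1,0)$ and $Q(0,1)$ are D-finite and not algebraic.
\end{theorem}

Thus the conjecture fails for $Q(1,1)$, for every admissible choice of weights, and its other assertions are true.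

Reflection in the diagonal exchanges the steps $(-1,0)$ and $(0,-1)$ and the two axes, so $Q_{a,b,c}(x,y)=Q_{b,a,c}(y,x)$. Both theorems are invariant under this exchange, and from now on
\[
b=1,\qquad a\in\mathbb C\setminus\{0,1\},\qquad c\in\mathbb C\setminus\{0\}.
\]

The proof runs as follows. Canceling the kernel gives two linear relations between the values of $h(x)=xQ(x,0)$ at $x$ and at the two roots $Y_0,Y_1$ of $K(x,\cdot)$ (Section~\ref{sec:kernel}). Their difference is antisymmetric in $Y_0,Y_1$; after one factorization it determines an algebraic series $P(x)$, and $Q(x,x)$ is a rational expression in $P(x)$ and $Q_{0,0}$ (Section~\ref{sec:anti}). Their sum is symmetric and determines $h$ itself, up to algebraic terms, as a contour integral; $Q(x_0,y_0)$ involves $h$ only through $h(x_0)-h(y_0)$ (Section~\ref{sec:sym}). The integral is D-finite (Section~\ref{sec:Dfinite}), and for $x_0\ne y_0$ it has a logarithmic branch point at a point $t_1$ with $t_1^3=1/27$ (Section~\ref{sec:log}).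

\section{The kernel and its roots}\label{sec:kernel}

\subsection{Series}

We use the words algebraic and D-finite also for Laurent series $F\in\mathbb C((t))$, with the same definitions. Algebraic series form a field. A series $F$ is D-finite if and only if $F,F',F'',\dots$ span a finite-dimensional vector space over $\mathbb C(t)$. It follows that sums and products of D-finite series are D-finite (for products, by the Leibniz rule), and that an algebraic series $F$ is D-finite, because the finite-dimensional space $\mathbb C(t,F)$ is stable under $d/dt$.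

Let $\mathcal R=\mathbb C[x,\bar x]((t))$ be the ring of Laurent series in $t$ whose coefficients are Laurent polynomials in $x$. It is a domain. A sum of elements of $\mathcal R$ converges when their valuations in $t$ tend to infinity, so an element of the form $t^N(\lambda x^k+O(t))$ with $\lambda\in\mathbb C\setminus\{0\}$ is invertible, by the geometric series. For $F\in\mathcal R$ we write $[x^{>0}]F$ and $[x^{\ge0}]F$ for the parts of $F$ formed by the positive, respectively nonnegative, powers of $x$. For $p\in\mathbb C[[t]]$ the substitution $x\mapsto p$ is a ring homomorphism $\mathbb C[x]((t))\to\mathbb C((t))$, written $f\mapsto f(p)$.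

\begin{lemma}\label{lem:spec}
If $f\in\mathbb C[x]((t))$ is algebraic over $\mathbb C(x,t)$ and $p\in\mathbb C[[t]]$ is algebraic, then $f(p)$ is algebraic.
\end{lemma}

\begin{proof}
Let $\mathbb L=\mathbb C(t,p)\subset\mathbb C((t))$, and take a nonzero polynomial in $\mathbb L[x][u]$ that vanishes at $u=f$. Since $\mathbb C[x]((t))$ is a domain, we may divide this polynomial by the highest power of $x-p$ that divides it. Setting $x=p$ then gives a nonzero polynomial in $\mathbb L[u]$ that vanishes at $f(p)$, and $\mathbb L$ is algebraic over $\mathbb C(t)$.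
\end{proof}

\subsection{The equation for $b=1$}

Put
\[
\alpha=1-\bar a,\quad T=t^3,\quad h(x)=xQ(x,0),\quad B(y)=Q(0,y),\quad C=\bar c+(\bar a-\bar c)Q_{0,0}.
\]
The hypotheses on $a$ say that $\alpha\ne0$ and $1-\alpha=\bar a\ne0$. Also $C=\bar a+O(t^3)$ is not zero. For $b=1$, equation~\eqref{eq:FE} multiplied by $x$ is
\begin{equation}\label{eq:FE1}
xK(x,y)Q(x,y)=Cx+(\alpha-t\bar y)h(x)-tB(y).
\end{equation}
On the diagonal $y=x$ the two unknown series enter only through
\[
P(x):=(\alpha x-t)h(x)-txB(x)\in x\,\mathbb C[x][[t]].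
\]
Eliminating $B(y)$ from~\eqref{eq:FE1} in favor of $P(y)$, through $tB(y)=(\alpha-t\bar y)h(y)-\bar yP(y)$, we get
\begin{equation}\label{eq:Qh}
xK(x,y)Q(x,y)=Cx+\bar yP(y)+(\alpha-t\bar y)\bigl(h(x)-h(y)\bigr).
\end{equation}
This identity explains the shape of Theorem~\ref{thm:sharp}: we shall see that $C$ and $P$ are algebraic and that differences of values of $h$ are not.

\subsection{Canceling the kernel}

The equation $K(x,Y)=0$ reads $Y=t(1+\bar xY+xY^2)$. It has a unique root $Y_0=t+O(t^2)$ in $t\,\mathbb C[x,\bar x][[t]]$, obtained by iteration, and the other root is $Y_1=\bar x/Y_0=\bar x/t+O(1)\in\mathcal R$. From the quadratic $txY^2-(1-t\bar x)Y+t=0$ we read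
\begin{equation}\label{eq:Ysym}
Y_0Y_1=\bar x,\qquad Y_0+Y_1=\bar x/t-\bar x^2,\qquad Y_{0},Y_1=\frac{x-t\mp\sqrt\Delta}{2tx^2},
\end{equation}
where $\Delta=(x-t)^2-4t^2x^3$ and $\sqrt\Delta:=tx^2(Y_1-Y_0)=x+O(t)$. The three quantities $x,Y_0,Y_1$ play symmetric roles. Indeed, let
\[
U=t/x,\qquad V_0=t/Y_0=1+O(t),\qquad V_1=t/Y_1=txY_0 .
\]
Then \eqref{eq:Ysym} gives
\begin{equation}\label{eq:UV}
U+V_0+V_1=1,\qquad V_0V_1=t^2x,\qquad UV_0V_1=T .
\end{equation}
If $X,Y,Z$ are $x,Y_0,Y_1$ in any order, then $XY=1/Z$, so $K(X,Y)=1-t/X-t/Y-t/Z=0$.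

Not every such pair can be substituted into $Q$. A walk with $m$ steps $(1,1)$ that ends at $(i,j)$ has length $n=3m-i-j$, with $i,j\le m$. Under $(X,Y)=(x,Y_0)$ or $(Y_0,x)$ the monomial $t^nX^iY^j$ has valuation at least $n$. Under $(Y_1,Y_0)$ it has valuation $n-i+j=3m-2i\ge m\ge n/3$. So $Q(X,Y)$, $h(X)$ and $B(Y)$ converge in $\mathcal R$ for these three pairs. (For $(x,Y_1)$ the walks made only of steps $(1,1)$ all have valuation $0$, and the sum diverges.) Equation~\eqref{eq:FE1} gives
\[
(\alpha-V_0)h(x)+Cx=tB(Y_0)=(\alpha-V_0)h(Y_1)+CY_1,\qquad (\alpha-U)h(Y_0)+CY_0=tB(x).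
\]
Here the hypothesis $b=1$ is used. For general $b$ the coefficient of $B(Y)$ in~\eqref{eq:FE1} is $(1-\bar b)X-t$; it takes different values at $X=x$ and $X=Y_1$, and eliminating $B(Y_0)$ would not produce a difference of two values of $h$. For $b=1$ it does. Since $\alpha-V_0=-\bar a+O(t)$ is invertible, the first two equalities give~\eqref{eq:rel1} below, and the third, multiplied by $x$ and combined with the definition of $P$, gives~\eqref{eq:rel2}:
\begin{align}
h(x)-h(Y_1)&=Cr,\qquad r:=\frac{Y_1-x}{\alpha-V_0},\label{eq:rel1}\\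
(\alpha x-t)\bigl(h(x)-h(Y_0)\bigr)&=P(x)+CxY_0 .\label{eq:rel2}
\end{align}

We need $r$ in closed form. By~\eqref{eq:UV},
\[
(\alpha-V_0)(\alpha-V_1)=\alpha^2-\alpha(1-t\bar x)+t^2x=\bar xD,\qquad D:=t^2x^2-\alpha\bar ax+\alpha t,
\]
so $r=x(Y_1-x)(\alpha-V_1)/D=x(\alpha Y_1-t-\alpha x+tx^2Y_0)/D$. Inserting the formulas~\eqref{eq:Ysym} for $Y_0$ and $Y_1$ gives
\begin{equation}\label{eq:r}
r=\frac{N_0+(\alpha-tx^2)\sqrt\Delta}{2txD},\qquad N_0=\alpha(x-t)-3t^2x^2+t(1-2\alpha)x^3 .
\end{equation}

The relations \eqref{eq:rel1} and \eqref{eq:rel2} contain four unknown series in $x$. Two of them, $h(x)$ and $P(x)$, have only positive powers of $x$. The series $h(Y_0)$ and $h(Y_1)$ have no such property, but by~\eqref{eq:Ysym} their symmetric combinations have no positive power of $x$ at all.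

\begin{lemma}\label{lem:symm}
The series $h(Y_0)+h(Y_1)$ lies in $\mathbb C[\bar x]((t))$, and $h(Y_1)-h(Y_0)=(Y_1-Y_0)\Sigma$ with $\Sigma\in\mathbb C[\bar x]((t))$.
\end{lemma}

\begin{proof}
The sequences $Y_0^k+Y_1^k$ and $(Y_1^k-Y_0^k)/(Y_1-Y_0)$ both satisfy $z_{k+1}=(\bar x/t-\bar x^2)z_k-\bar xz_{k-1}$, with initial terms $2,\ \bar x/t-\bar x^2$ and $0,\ 1$. Hence $z_k\in t^{-k}\mathbb C[\bar x,t]$ in both cases. A walk of length $n$ ending at $(i,0)$ contributes a multiple of $t^nz_{i+1}$, of valuation at least $n-i-1\ge n/3-1$, so the sums converge in $\mathbb C[\bar x]((t))$.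
\end{proof}

\section{The antisymmetric combination}\label{sec:anti}

Subtracting $(\alpha x-t)$ times \eqref{eq:rel1} from \eqref{eq:rel2} eliminates $h(x)$:
\begin{equation}\label{eq:anti}
(\alpha x-t)(Y_1-Y_0)\,\Sigma=P(x)+C\bigl(xY_0-(\alpha x-t)r\bigr).
\end{equation}
We would like to read off $P$ as a positive part. The obstacle is the factor $Y_1-Y_0=\sqrt\Delta/(tx^2)$, which mixes positive and negative powers of $x$. The first two orders in $t$ show both the obstacle and the remedy.

\begin{example}\label{ex:low}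
We have $Y_0=t+O(t^2)$, $Y_1=\bar x/t-\bar x^2-t+O(t^2)$ and $V_0=1-t\bar x-t^2x+O(t^3)$. Hence $1/(\alpha-V_0)=-a\bigl(1+a\bar xt+(ax+a^2\bar x^2)t^2+O(t^3)\bigr)$ and
\[
r=-a\Bigl(\frac{\bar x}t-x+(a-1)\bar x^2+\bigl(a(a-1)\bar x^3-1\bigr)t\Bigr)+O(t^2).
\]
Using $a\alpha=a-1$, we find that the bracket on the right of~\eqref{eq:anti} is
\[
\frac{a-1}t-(a-1)x^2+(a^2-3a+1)\bar x+\bigl(2x+a(a-1)(a-2)\bar x^2\bigr)t+O(t^2).
\]
On the left, $\Sigma=1+O(t)$, and
\[
(\alpha x-t)(Y_1-Y_0)=\frac\alpha t-(\alpha+1)\bar x+(\bar x^2-2\alpha x)\,t+O(t^2)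
\]
contains the positive power $-2\alpha xt$. Multiplying \eqref{eq:anti} by $1+2t^2x$ cancels this term against $(\alpha/t)\cdot2t^2x$, and the left side then has no positive power of $x$ modulo $t^2$. On the right, the coefficient of $t$ in the bracket acquires the extra term $2(a-1)x$. Since $C=\bar a+O(t^3)$, the positive part of the equation gives
\[
P=-\bar a\bigl(-(a-1)x^2+2axt\bigr)+O(t^2)=\alpha x^2-2xt+O(t^2),
\]
which agrees with the definition of $P$, as $h=x+O(t^2)$ and $B=1+O(t^2)$.
\end{example}

To all orders, the multiplier must remove from $\sqrt\Delta$ the factor that carries the positive powers of $x$. The cubic $\Delta$ reduces to $x^2$ at $t=0$, so two of its roots tend to $0$ with $t$ and one tends to infinity. The factor to remove belongs to the large root.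

\begin{lemma}\label{lem:factor}
Let $W\in t\,\mathbb C[[t]]$ be defined by $W=t(2+W^3)$, and put $\gamma=4t^2/W^2=1+O(t^3)$, $\beta=t^2W^2-2t$ and $q=t^2+\beta x+\gamma x^2$. Then $\Delta=(1-xW^2)\,q$. Moreover $\sqrt\Delta=\sigma xg$, where
\[
\sigma=\sqrt{1-xW^2}\in\mathbb C[x][[t]],\qquad g=\frac{2t}W\sqrt{1+\frac\beta\gamma\bar x+\frac{t^2}\gamma\bar x^2}\in\mathbb C[\bar x][[t]],
\]
both square roots having constant term $1$ in $t$.
\end{lemma}

\begin{proof}
The product $(1-xW^2)q$ equals $t^2-2tx+(\gamma-\beta W^2)x^2-4t^2x^3$, so we need $\gamma-\beta W^2=1$, that is, $4t^2+2tW^4-t^2W^6=W^2$. Since $W^2=t^2(4+4W^3+W^6)$, this is equivalent to $2tW^4=4t^2W^3+2t^2W^6$, which is $2tW^3$ times the equation $W=2t+tW^3$. Finally $(xg)^2=q$, so $\sqrt\Delta$ and $\sigma xg$ have the same square; both equal $x+O(t)$, and $\mathcal R$ is a domain.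
\end{proof}

Note that $1/\sigma=1+2t^2x+O(t^4)$ is the multiplier of Example~\ref{ex:low}.

\begin{proposition}\label{prop:P}
Let $H=\bigl(xY_0-(\alpha x-t)r\bigr)/\sigma\in\mathcal R$ and $H_+=[x^{>0}]H$. Then
\begin{equation}\label{eq:P}
P(x)=-C\,\sigma\,H_+ .
\end{equation}
\end{proposition}

\begin{proof}
Divide \eqref{eq:anti} by $\sigma$. Since $Y_1-Y_0=\sigma g/(tx)$, the left side becomes $(\alpha-t\bar x)\,g\,\Sigma/t\in\mathbb C[\bar x]((t))$, whose positive part is zero. On the right, $P/\sigma\in x\,\mathbb C[x][[t]]$ is its own positive part.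
\end{proof}

The series $H$ is algebraic, but a positive part of an algebraic series need not be. What saves us is that $\sigma$ and $g$ occur in $H$ in separate terms, each multiplied by a rational function of $x$. The positive part of such a term can be computed by partial fractions. The poles come from $D=t^2(x-x_-)(x-x_+)$, where
\[
x_\pm=\frac{\alpha\bar a\pm\sqrt{\alpha^2\bar a^2-4\alpha T}}{2t^2},\qquad\sqrt{\alpha^2\bar a^2-4\alpha T}=\alpha\bar a+O(T).
\]
Because $\alpha\bar a\ne0$, we have $1/x_+\in t^2\mathbb C[[t]]$, and $x_-=\alpha/(tx_+)=at+\cdots\in t\,\mathbb C[[t]]$. In $\mathcal R$ the inverse of $x-x_-$ is $\sum_{n\ge0}x_-^n\bar x^{\,n+1}$ and the inverse of $x-x_+$ is $-\sum_{n\ge0}x^n/x_+^{n+1}$.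

\begin{lemma}\label{lem:pos}
\textup{(a)} If $f\in\mathbb C[x]((t))$ and $p\in t\,\mathbb C[[t]]$, then $[x^{\ge0}]\dfrac f{x-p}=\dfrac{f-f(p)}{x-p}$.

\textup{(b)} If $f\in\mathbb C[\bar x]((t))$ and $f_+$ is its image under $\bar x\mapsto1/x_+$, then $[x^{\ge0}]\dfrac f{x-x_+}=\dfrac{f_+}{x-x_+}$.
\end{lemma}

\begin{proof}
(a) Each $x^n-p^n$ is $x-p$ times an element of $\mathbb C[x][[t]]$, so $(f-f(p))/(x-p)\in\mathbb C[x]((t))$, while $f(p)/(x-p)$ has only negative powers of $x$. (b) In the same way $f-f_+=(\bar x-1/x_+)f_1$ with $f_1\in\mathbb C[\bar x]((t))$. Since $(\bar x-1/x_+)/(x-x_+)=-\bar x/x_+$, the series $(f-f_+)/(x-x_+)$ has only negative powers of $x$, while $f_+/(x-x_+)\in\mathbb C[x]((t))$.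
\end{proof}

\begin{proposition}\label{prop:H}
The series $H_+\in x\,\mathbb C[x]((t))$ is algebraic over $\mathbb C(x,t)$.
\end{proposition}

\begin{proof}
From $2txY_0=(x-t-\sqrt\Delta)/x$ and \eqref{eq:r},
\[
2t\sigma H=\frac{(x-t)D-(\alpha x-t)N_0}{xD}-\sqrt\Delta\,\frac{D+(\alpha x-t)(\alpha-tx^2)}{xD}.
\]
Call $N_1$ the first numerator; it has degree at most $4$ in $x$, and $N_1(0)=-2\alpha t^2$. The second numerator expands to $xN_2$ with $N_2=\alpha(2\alpha-1)+2t^2x-\alpha tx^2$. By Lemma~\ref{lem:factor},
\[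
2tH=\frac{N_1}{xD}\cdot\frac1\sigma-\frac{N_2}D\cdot xg .
\]
The poles $0,x_-,x_+$ are distinct, $D(0)=\alpha t$, and $D$ has leading coefficient $t^2$, so
\[
\frac{N_1}{xD}=\ell_1x+\ell_0-\frac{2t}x+\frac{c_-}{x-x_-}+\frac{c_+}{x-x_+},\qquad\frac{N_2}D=-\frac\alpha t+\frac{e_-}{x-x_-}+\frac{e_+}{x-x_+},
\]
with coefficients in $\mathbb C(t,x_+)$, hence algebraic.

In the first term, $(\ell_1x+\ell_0)/\sigma$ and $c_+/((x-x_+)\sigma)$ lie in $\mathbb C[x]((t))$, and Lemma~\ref{lem:pos}(a) with $f=1/\sigma$ and $p=0,\ x_-$ treats the other two fractions: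
\[
\Xi:=[x^{\ge0}]\frac{N_1}{xD\sigma}=\frac{N_1}{xD\sigma}+\frac{2t}x-\frac{c_-}{\sigma(x_-)(x-x_-)} .
\]
In the second term, $[x^{>0}]xg=(2t/W)x$; the series $xg/(x-x_-)$ lies in $\mathbb C[\bar x][[t]]$; and Lemma~\ref{lem:pos}(b) gives $[x^{>0}]\frac{xg}{x-x_+}=x[x^{\ge0}]\frac g{x-x_+}=\frac{g_+x}{x-x_+}$. Altogether
\[
2tH_+=\Xi(x)-\Xi(0)+\frac{2\alpha}Wx-\frac{e_+g_+x}{x-x_+}.
\]
Here $\sigma(x_-)^2=1-x_-W^2$ and $g_+^2=\gamma+\beta/x_++t^2/x_+^2$ are algebraic, so $\Xi$ is algebraic over $\mathbb C(x,t)$, and $\Xi(0)$ is algebraic by Lemma~\ref{lem:spec}.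
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:alg}]
By definition $P=-2tQ_{0,0}\,x+O(x^2)$, and $\sigma=1+O(x)$. The coefficient of $x$ in \eqref{eq:P} gives $Q_{0,0}=CM$, where $M=\frac1{2t}(H_+/x)\big|_{x=0}$ is algebraic by Lemma~\ref{lem:spec}. The definition of $C$ then reads $C\bigl(1-(\bar a-\bar c)M\bigr)=\bar c\ne0$. So $C$ is algebraic, hence so is $Q_{0,0}$, and $P(x)$ is algebraic over $\mathbb C(x,t)$ by \eqref{eq:P}. Setting $y=x$ in \eqref{eq:Qh} and multiplying by $x$ gives
\[
\bigl(x^2-t(x^4+2x)\bigr)Q(x,x)=Cx^2+P(x),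
\]
so $Q(x,x)$ is algebraic over $\mathbb C(x,t)$. At $x=1$ this is $Q(1,1)=\bigl(C+P(1)\bigr)/(1-3t)$, which is algebraic by Lemma~\ref{lem:spec}.
\end{proof}

\begin{remark}
The series $H$, and hence $M$, does not involve $c$. This can be seen directly. Let $\mathcal E$ count the nonempty walks that return to the origin only at their last step, without the final factor $c$. Then $Q_{0,0}=1/(1-c\mathcal E)$, so $C/Q_{0,0}=\bar a-\mathcal E$ and $M=1/(\bar a-\mathcal E)$.
\end{remark}

\section{The symmetric combination}\label{sec:sym}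

We now determine $h$. Since $\alpha\ne0$, the element $\alpha x-t$ is invertible in $\mathcal R$. Adding \eqref{eq:rel1} to \eqref{eq:rel2} divided by $\alpha x-t$, and using \eqref{eq:P}, we obtain
\begin{equation}\label{eq:sum}
2h(x)-\bigl(h(Y_0)+h(Y_1)\bigr)=C\Bigl(r+\frac{xY_0}{\alpha x-t}-\frac{\sigma H_+}{\alpha x-t}\Bigr).
\end{equation}
By Lemma~\ref{lem:symm} the positive part of the left side is $2h(x)$. This time no division by $\sigma$ is needed, and so the right side keeps the full product $\sqrt\Delta=\sigma xg$, to which Lemma~\ref{lem:pos} does not apply. We isolate that term. By \eqref{eq:r},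
\[
r+\frac{xY_0}{\alpha x-t}=R_0+\frac{\sqrt\Delta}{2tx}\cdot\frac{(\alpha-tx^2)(\alpha x-t)-D}{D(\alpha x-t)},\qquad R_0=\frac{N_0}{2txD}+\frac{x-t}{2tx(\alpha x-t)},
\]
and the numerator expands to $(\alpha-tx^2)(\alpha x-t)-D=\alpha(x-2t-tx^3)$. The variables $U,V_0,V_1$ make the structure visible. Put $\delta=V_0-V_1$. By \eqref{eq:UV},
\[
\sqrt\Delta=t^2x^2\,\frac{V_0-V_1}{V_0V_1}=x\delta,\qquad D=x(\alpha-V_0)(\alpha-V_1),\qquad\alpha x-t=x(\alpha-U),
\]
and $(V_0-U)(V_1-U)=t^2x-U+2U^2=-t\bar x^2(x-2t-tx^3)$. Therefore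
\begin{equation}\label{eq:G}
r+\frac{xY_0}{\alpha x-t}=R_0-\frac\alpha{2t^2}G,\qquad G=\frac{(V_0-U)(V_1-U)(V_0-V_1)}{(\alpha-U)(\alpha-V_0)(\alpha-V_1)} .
\end{equation}
The denominator of $G$ is $-\alpha^2\bar a+O(t)$, so $G\in\mathbb C[x,\bar x][[t]]$. Replacing $t^2x$ by $T/U$, we also have
\begin{equation}\label{eq:GU}
G=\frac{(2U^3-U^2+T)\,\delta}{(\alpha-U)(\alpha U^2-\alpha\bar aU+T)},\qquad\delta^2=\frac{e(U)}U,\qquad e(U)=U(1-U)^2-4T .
\end{equation}

Let $G_+=[x^{>0}]G\in x\,\mathbb C[x][[t]]$, and for $x_0\ne y_0$ in $\mathbb C$ define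
\[
\Theta=\Theta_{x_0,y_0}=G_+(y_0)-G_+(x_0)\in\mathbb C[[t]].
\]

\begin{proposition}\label{prop:reduce}
For $x_0\ne y_0$ there are algebraic series $A_1,A_2\in\mathbb C((t))$ with $A_2\ne0$ such that $Q(x_0,y_0)=A_1+A_2\Theta$.
\end{proposition}

\begin{proof}
The positive part of \eqref{eq:sum} is
\[
h(x)=\frac C2[x^{>0}]R_0-\frac C2[x^{>0}]\frac{\sigma H_+}{\alpha x-t}-\frac{\alpha C}{4t^2}G_+ .
\]
Each of the two fractions in $R_0$ has simple poles, among $0$, $x_-$, $t/\alpha$ and $x_+$. In the partial fraction expansion the poles $0,x_-,t/\alpha$ give only negative powers of $x$, so $[x^{>0}]R_0$ is a polynomial in $x$ plus a multiple of $\frac1{x-x_+}+\frac1{x_+}$, with algebraic coefficients. For the second term, Lemma~\ref{lem:pos}(a) applies with $f=\sigma H_+/\alpha$ and $p=t/\alpha$; the value $f(p)$ is algebraic by Lemma~\ref{lem:spec}, and so is the coefficient of $x^0$, which we subtract. Both terms are thus elements of $\mathbb C[x]((t))$ algebraic over $\mathbb C(x,t)$. By Lemma~\ref{lem:spec} again,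
\[
h(x_0)-h(y_0)=A_0+\frac{\alpha C}{4t^2}\Theta
\]
with $A_0$ algebraic, and $\alpha C/(4t^2)$ is algebraic and nonzero. It remains to express $Q(x_0,y_0)$ through $h(x_0)-h(y_0)$; recall $h(0)=0$, and that $C$ and $P(y_0)$ are algebraic. If $x_0y_0\ne0$, use \eqref{eq:Qh}, in which $x_0K(x_0,y_0)$ and $\alpha-t/y_0$ are nonzero polynomials in $t$. If $y_0=0$, then $Q(x_0,0)=(h(x_0)-h(0))/x_0$. If $x_0=0$, then $tQ(0,y_0)=-(\alpha-t/y_0)(h(0)-h(y_0))-P(y_0)/y_0$.
\end{proof}

The factor $\alpha$ in front of $\Theta$ is where the hypothesis $a\ne1$ produces non-algebraicity; for $a=b=1$ we are in the algebraic case $a=b$.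

For $x_0=y_0$, Theorem~\ref{thm:alg} and Lemma~\ref{lem:spec} show that $Q(x_0,x_0)$ is algebraic, hence D-finite. By Proposition~\ref{prop:reduce}, Theorem~\ref{thm:sharp} follows once we know that for $x_0\ne y_0$ the series $\Theta$ is D-finite (Proposition~\ref{prop:Dfin}) and not algebraic (Proposition~\ref{prop:nonalg}). Both proofs start from an integral formula. Fix $x_0\ne y_0$ and put
\[
m(U,t)=\frac1{U-t/x_0}-\frac1{U-t/y_0},\qquad R(U,t)=\frac{(2U^3-U^2+T)\,m(U,t)}{(\alpha-U)(\alpha U^2-\alpha\bar aU+T)},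
\]
where a term of $m$ is omitted if $x_0=0$ or $y_0=0$. Thus $Gm=\delta R$. For given $t$, we call \emph{poles} the points $\alpha$, the two roots of $\alpha U^2-\alpha\bar aU+T$, and those of $t/x_0$, $t/y_0$ that are defined.

\begin{lemma}\label{lem:int}
Let $\rho>\max(|x_0|,|y_0|)$. There is $t_0>0$ such that $\Theta$ converges for $|t|<t_0$ and the following holds for $0<|t|<t_0$. The annulus $|t|/(2\rho)\le|U|\le|t|/\rho$ contains no pole and no zero of $e$; on it, $\delta$ is an analytic function of $(U,t)$; and for every counterclockwise circle $|U|=\varrho$ in this annulus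
\begin{equation}\label{eq:Theta}
\Theta(t)=\frac1{2\pi i}\oint_{|U|=\varrho}\delta R\,dU .
\end{equation}
\end{lemma}

\begin{proof}
Let $x$ range over $\rho\le|x|\le2\rho$. For $|t|$ small, $\delta^2=(1-t\bar x)^2-4t^2x$ is uniformly close to $1$, and the denominator $(\alpha-t\bar x)(-\alpha\bar a+\alpha t\bar x+t^2x)$ of $G$ is uniformly close to $-\alpha^2\bar a\ne0$. So the binomial and geometric series that define $\delta=1+O(t)$ and $G$ in $\mathcal R$ converge uniformly, to analytic functions of $(x,t)$. For $|x|>|x_0|$ we have $\sum_{n\ge1}x_0^nx^{-n-1}=\frac{x_0}{x(x-x_0)}$, and integrating the expansion of $G$ term by term on a circle in the annulus gives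
\[
G_+(x_0)=\frac1{2\pi i}\oint G\,\frac{x_0\,dx}{x(x-x_0)} .
\]
For $x_0\ne0$ the substitution $x=t/U$ turns $\frac{x_0\,dx}{x(x-x_0)}$ into $\frac{dU}{U-t/x_0}$ and reverses the orientation; for $x_0=0$ both sides vanish. The same holds for $y_0$. Finally $|t/x_0|$ and $|t/y_0|$ exceed $|t|/\rho$.
\end{proof}

The function $\eta=U\delta$ satisfies $\eta^2=Ue(U)$, a quartic in $U$. So \eqref{eq:Theta} is an integral of a rational function of $U$ and $\eta$ over a closed curve that separates two of the four branch points from the other two. Such an integral is not a sum of residues.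

\section{D-finiteness}\label{sec:Dfinite}

\begin{proposition}\label{prop:Dfin}
The series $\Theta$ is D-finite.
\end{proposition}

\begin{proof}
Derivatives in $U$ integrate to zero over a closed curve, so it suffices to show that the $t$-derivatives of the integrand are linearly dependent over $\mathbb C(t)$ modulo $U$-derivatives. We place them in a space whose quotient by $U$-derivatives has finite dimension.

Let $f=Ue(U)$, monic of degree $4$. It is squarefree over $\mathbb C(t)$: for $0<T<1/27$ the values $e(0)<0$, $e(\frac13)>0$, $e(1)<0$, $e(\frac43)>0$ give $e$ three distinct positive roots. With $\eta^2=f$ the integrand is $\delta R=\eta R/U=eR\,\eta^{-1}$. Let $\Pi\in\mathbb C(t)[U]$ be the product of the distinct monic irreducible factors of $f$ and of the denominators in the definition of $R$, and let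
\[
\mathcal M=\mathbb C(t)[U,1/\Pi]\;\eta^{-1}.
\]
It contains the integrand. It is stable under $\partial_U$ and $\partial_t$, since $\partial(\eta^{-1})=-\frac{\partial f}{2f}\eta^{-1}$ for either derivation and $f$ divides $\Pi$.

\emph{Lowering the order of the poles.} For $A\in\mathbb C(t)[U]$ and $j\ge1$, with primes denoting $\partial_U$,
\[
\partial_U\bigl(A\Pi^{-j}\eta^{-1}\bigr)=\bigl(A'\Pi-AE_j\bigr)\Pi^{-j-1}\eta^{-1},\qquad E_j=\frac{f'}2\cdot\frac\Pi f+j\Pi' .
\]
At a root of $f$ we have $\Pi'=f'\cdot(\Pi/f)$, so $E_j=(j+\frac12)\Pi'$; at the other roots of $\Pi$ the quotient $\Pi/f$ vanishes and $E_j=j\Pi'$. As $\Pi$ is squarefree, $E_j$ is coprime to $\Pi$. Given a polynomial $B_1$, choose $A$ with $AE_j\equiv-B_1\pmod\Pi$. Then $B_1\Pi^{-j-1}\eta^{-1}-\partial_U(A\Pi^{-j}\eta^{-1})$ has the form $B_2\Pi^{-j}\eta^{-1}$. By descent on $j$, every element of $\mathcal M$ is congruent modulo $\partial_U\mathcal M$ to some $B\,\Pi^{-1}\eta^{-1}$ with $B$ a polynomial.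

\emph{Lowering the degree.} We have
\[
\partial_U\bigl(U^n\eta^{-1}\bigr)=\Bigl(nU^{n-1}f-\tfrac12U^nf'\Bigr)\frac\Pi f\;\Pi^{-1}\eta^{-1},
\]
and the polynomial in front of $\Pi^{-1}\eta^{-1}$ has leading term $(n-2)U^{n-1+\deg\Pi}$. Taking $n\ge3$, we can reduce $B$ to degree at most $\deg\Pi+1$. So $\mathcal M/\partial_U\mathcal M$ has finite dimension over $\mathbb C(t)$.

Consequently there are $p_0,\dots,p_N\in\mathbb C[t]$, not all zero, and $S\in\mathbb C(t)[U,1/\Pi]$ with $\sum_kp_k\,\partial_t^k(\delta R)=\partial_U(S\eta^{-1})$. Take $t_*$ with $0<|t_*|<t_0$ at which the coefficients of $S$ are finite, and let $\varrho=3|t_*|/(4\rho)$. For $t$ near $t_*$, Lemma~\ref{lem:int} says that \eqref{eq:Theta} holds with this fixed circle, that $\eta=U\delta$ is single-valued and analytic near it, and that no root of $\Pi$ lies on it. Differentiating under the integral sign gives $\sum_kp_k\Theta^{(k)}=0$ near $t_*$, hence on the disk $|t|<t_0$, hence as power series.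
\end{proof}

\section{A logarithmic branch point}\label{sec:log}

\begin{proposition}\label{prop:nonalg}
For $x_0\ne y_0$ the series $\Theta$ is not algebraic.
\end{proposition}

An analytic function $F$ on a connected open subset of $\mathbb C$ is called algebraic if $\mathcal P(t,F(t))=0$ for some nonzero polynomial $\mathcal P$. By the identity theorem it is enough that this hold on a nonempty open subset, and the relation persists under analytic continuation. An algebraic function therefore has finitely many branches. We shall find infinitely many branches at a point where two roots of $e$, one on each side of the contour, collide. This happens at $T=1/27$, where $e=(U-\frac13)^2(U-\frac43)$. Put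
\[
k=\tfrac1{27}-T,\qquad U=\tfrac13+u;\qquad\text{then}\qquad e=4k-u^2+u^3,\qquad 2U^3-U^2+T=u^2+2u^3-k .
\]

\begin{example}\label{ex:model}
Keep only $4k-u^2$, whose roots are $\pm2\kappa$ with $\kappa=\sqrt k>0$, and integrate its square root upward between the roots. With $u=iv$,
\[
\int_{-iL}^{iL}\sqrt{4k-u^2}\,du=i\int_{-L}^L\sqrt{4k+v^2}\,dv=iL\sqrt{L^2+4k}+4ik\log\frac{L+\sqrt{L^2+4k}}{2\kappa}.
\]
This is $-4ik\log\kappa$ plus a function analytic at $k=0$. The coefficient can be found without computing the integral. For $|u|>2\kappa$ the square root has the single-valued branch $iu\sqrt{1-4k/u^2}=iu-2ik/u+\cdots$. The integrand equals this branch on the lower part of the path and its negative on the upper part, and each part contributes $w\log\kappa$, where $w=-2ik$ is the coefficient of $u^{-1}$.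
\end{example}

The proof follows this example in three steps. We carry the contour from small $t$ to the collision at the cost of algebraic terms; we show that the integral is $\frac w{\pi i}\log\kappa$ plus a single-valued function; and we show $w\not\equiv0$.

Exchanging $x_0$ and $y_0$ changes the sign of $\Theta$, so we assume $x_0\ne0$. There are three values of $t$ with $T=1/27$, and we want one at which the poles $t/x_0$, $t/y_0$ stay away from the collision point $U=\frac13$. Choose a cube root of unity $\zeta\notin\{x_0,y_0\}$ and put $t_1=\zeta/3$; then $t_1/x_0\ne\frac13$ and, if $y_0\neq0$, $t_1/y_0\ne\frac13$. (For $Q(1,0)$ this excludes $t_1=\frac13$.) Let $J=\{\zeta T^{1/3}:0<T<1/27\}$ be the open segment from $0$ to $t_1$.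

\subsection{Moving the contour}

For $t_*\in J$ the signs of $e$ noted above give roots $0<U_1<\frac13<U_2<1<U_3<\frac43$. They are simple, hence analytic functions of $t$ near $t_*$. For such $t$ let $\Omega_t$ be the complement in $\mathbb C$ of the two segments (\emph{cuts}) $[0,U_1]$ and $[U_2,U_3]$, and define, with principal square roots,
\[
\delta(U,t)=(U_3-U)\sqrt{1-\frac{U_1}U}\,\sqrt{\frac{U-U_2}{U-U_3}},\qquad U\in\Omega_t .
\]
The radicands lie in $(-\infty,0]$ only on the cuts, so $\delta$ is analytic in $(U,t)$; it satisfies $\delta^2=e/U$, and $\delta>0$ on $(U_1,U_2)$ for $t\in J$. A closed piecewise smooth curve $\Gamma$ is \emph{admissible at $t_*$} if it lies in $\Omega_{t_*}$, avoids the poles at $t_*$, and has winding number $1$ about $0$ and $0$ about $1$. A circle $|U|=\varrho$ with $U_1<\varrho<U_2$ is admissible for all but finitely many $\varrho$. For admissible $\Gamma$,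
\[
I_\Gamma(t)=\frac1{2\pi i}\oint_\Gamma\delta R\,dU
\]
is analytic on a disk about $t_*$.

\begin{lemma}\label{lem:transport}
Suppose $\Theta$ is algebraic. Then $I_\Gamma$ is algebraic near $t_*$ for every $t_*\in J$ and every curve $\Gamma$ admissible at $t_*$.
\end{lemma}

\begin{proof}
\emph{Two curves differ by an algebraic function.} Let $\Gamma,\Gamma'$ be admissible at $t_*$. For $t$ in a small disk about $t_*$ the cuts and poles stay off both curves, and the cycle $\Gamma-\Gamma'$ has winding number $0$ about every point of the cuts. The residue theorem in $\Omega_t$ gives $I_\Gamma-I_{\Gamma'}=\sum_pn_p\operatorname{Res}_{U=p}(\delta R)$, where $p$ runs over the poles about which $\Gamma-\Gamma'$ has winding number $n_p\ne0$. The poles are distinct for all but finitely many $t$: the quadratic $\alpha U^2-\alpha\bar aU+T$ has discriminant $\alpha^2\bar a^2-4\alpha T$, its values at $\alpha$, $t/x_0$, $t/y_0$ are nonzero polynomials in $t$, and $\alpha$, $t/x_0$, $t/y_0$ are distinct polynomials in $t$. Near a point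 of the disk where the poles are distinct, each pole $p(t)$ is an analytic algebraic function, the integers $n_p$ are constant, and the residue is $\delta(p,t)$ times a rational function of $p$ and $t$, with $\delta(p,t)^2=e(p)/p$. So $I_\Gamma-I_{\Gamma'}$ is algebraic on an open subset of the disk, hence on the disk.

\emph{Propagation.} Let $J_0$ be the set of $t_*\in J$ at which $I_\Gamma$ is algebraic for one, hence every, admissible $\Gamma$. A curve admissible at $t_*$ is admissible at all nearby points of $J$, and $I_\Gamma$ is algebraic near one point of its disk of analyticity if and only if it is algebraic on the whole disk. So $J_0$ and $J\setminus J_0$ are both open in $J$, and it suffices to show $J_0\ne\emptyset$. Let $t_*\in J$ be small and $\varrho=3|t_*|/(4\rho)$. Then $\varrho<\frac13$ and $e(\varrho)>0$, since $\varrho$ is of order $T^{1/3}$; so $U_1<\varrho<U_2$, and the circle $\Gamma$ of radius $\varrho$ is admissible by Lemma~\ref{lem:int}. On it the function $\delta$ of that lemma and the present one have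 the same nonzero square, so they agree up to a constant sign, and $I_\Gamma=\pm\Theta$ near $t_*$.
\end{proof}

\subsection{The logarithm}

Near $t_1$ we have $t=\zeta(\frac1{27}-k)^{1/3}$, a nonconstant analytic function of $k$ near $0$, and $J$ corresponds to $k>0$. We first list the poles that tend to $U=\frac13$ as $k\to0$. The poles $t/x_0$, $t/y_0$ do not, by the choice of $\zeta$. The pole $\alpha$ does only if $\alpha=\frac13$. At $k=0$ and $U=\frac13$ the quadratic $\alpha U^2-\alpha\bar aU+T$ equals $(3\alpha-1)^2/27$, so its roots do only if $\alpha=\frac13$. If $\alpha=\frac13$ (that is, $a=\frac32$), the quadratic is $\frac13u^2-k$, and the poles near $\frac13$ are exactly $u=0$ and $u=\pm\sqrt{3k}$.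

Fix $L$ with $0<L<\frac1{20}$ such that at $k=0$ no pole lies in $0<|u|\le3L$; two more smallness conditions on $L$ will be imposed in Section~\ref{sub:w}. All statements below are for $|k|<k_0$, with $k_0$ small enough depending on $L$. On the annulus $\mathcal A_k=\{\frac52|k|^{1/2}<|u|<2L\}$ there is no pole, and both $U$ and $1-u-4k/u^2$ lie in the right half-plane, because $|u|+|4k/u^2|<\frac1{10}+\frac{16}{25}$. Hence, with the principal square root,
\[
\delta_1=iu\sqrt{\frac{1-u-4k/u^2}U}
\]
is a single-valued analytic function of $(u,k)$ for $u\in\mathcal A_k$, with $\delta_1^2=e/U$. Define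
\[
w(k)=\frac1{2\pi i}\oint_{|u|=L}\delta_1R\,dU,
\]
which is analytic for $|k|<k_0$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[gray] (-2.8,0)--(6.2,0);
\draw[line width=2pt] (0,0)--(1.6,0);
\draw[line width=2pt] (3.4,0)--(5.5,0);
\draw[->,thick] (2.5,2.2)--(0.25,1.1); \draw[thick] (0.25,1.1)--(-2,0);
\draw[->,thick] (-2,0)--(0.25,-1.1); \draw[thick] (0.25,-1.1)--(2.5,-2.2);
\draw[->,thick] (2.5,-2.2)--(2.5,-1.7); \draw[thick] (2.5,-1.7)--(2.5,-1.35)--(2.95,0)--(2.5,1.35);
\draw[->,thick] (2.5,1.35)--(2.5,1.85); \draw[thick] (2.5,1.85)--(2.5,2.2);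
\draw[dashed] (2.5,0) circle (1.35);
\fill (2.5,0) circle (1.2pt);
\node[below] at (0,0) {$0$}; \node[below] at (1.6,0) {$U_1$}; \node[below] at (2.35,0) {$\frac13$};
\node[below] at (3.45,0) {$U_2$}; \node[below] at (5.5,0) {$U_3$}; \node[above left] at (-2,0) {$-N$};
\node[right] at (2.5,2.2) {$\frac13+iL$}; \node[right] at (2.5,-2.2) {$\frac13-iL$};
\end{tikzpicture}
\caption{The contour $\Gamma_\kappa$ in the $U$-plane (not to scale). The thick segments are the cuts of $\delta=\sqrt{e(U)/U}$. As $\kappa\to0$ the branch points $U_1,U_2\approx\frac13\mp2\kappa$ pinch the contour. The dashed circle has center $\frac13$ and radius $3\kappa$; the part of the contour inside it scales with $\kappa$, and the two vertical segments produce the term $\log\kappa$.}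
\label{fig:contour}
\end{figure}

\begin{lemma}\label{lem:log}
If $\Theta$ is algebraic, then $w\equiv0$.
\end{lemma}

\begin{proof}
Let $\xi$ run along the broken line $\Lambda$ from $-3i$ to $1$ to $3i$. For small $\kappa>0$ and $k=\kappa^2$, let $\Gamma_\kappa$ be the closed polygon of Figure~\ref{fig:contour}, made of four pieces: the broken line $\Gamma_{\mathrm{out}}$ from $\frac13+iL$ to $-N$ to $\frac13-iL$; the segment from $u=-iL$ to $u=-3i\kappa$; the path $u=\kappa\xi$, $\xi\in\Lambda$; and the segment from $u=3i\kappa$ to $u=iL$. Here $N>0$ is fixed so that $\Gamma_{\mathrm{out}}$ avoids the poles at $k=0$; for different $N$ these broken lines share only their endpoints, so all but finitely many $N$ work. The polygon meets the real axis only at $-N$ and at $u=\kappa$, where $e=3k+\kappa^3>0$, so that $\frac13+\kappa\in(U_1,U_2)$. The line $\Lambda$ avoids $0,\pm\sqrt3$. So $\Gamma_\kappa$ is admissible. Let $\mathcal I(\kappa)=\oint_{\Gamma_\kappa}\delta R\,dU$ for small $\kappa>0$, and consider the pieces.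

\emph{Outer piece.} At $k=0$ the function $e/U$ is finite and nonzero on the arc $\Gamma_{\mathrm{out}}$, so it has a square root on $\Gamma_{\mathrm{out}}$ that is analytic in $k$ near $0$, and $\delta$ equals it up to a constant sign. The contribution is analytic at $k=0$.

\emph{Inner piece.} With $u=\kappa\xi$ we have $e/U=\kappa^2(4-\xi^2+\kappa\xi^3)/(\frac13+\kappa\xi)$. The last quotient is nonzero for $\xi\in\Lambda$ and complex $\kappa$ near $0$, so it has a continuous square root there, analytic in $\kappa$. For complex $\kappa\ne0$ near $0$ no pole lies on $\kappa\Lambda$. The contribution extends to a single-valued analytic function on a punctured disk $0<|\kappa|<\kappa_0$.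

\emph{Vertical pieces.} For $u=iv$ with $|v|\le L$ we have $\operatorname{Re}\bigl((4k+v^2-iv^3)(\frac13-iv)\bigr)=\frac13(4k+v^2)-v^4>0$, so $\delta^2=e/U$ has positive real part. This segment lies in $\Omega_t$ and $\delta>0$ at $v=0$, so $\operatorname{Re}\delta>0$ along it. On the other hand $\delta_1$ is $-v$ times a principal square root. Hence $\delta=\delta_1$ on the lower piece and $\delta=-\delta_1$ on the upper piece. Write the Laurent expansion $\delta_1R=\sum_na_n(k)u^n$ on $\mathcal A_k$; the $a_n$ are integrals over $|u|=L$, analytic in $k$, and $a_{-1}=w$. Then $\delta_1R=w/u+\partial_u\Phi$, where $\Phi=\sum_{n\ne-1}a_nu^{n+1}/(n+1)$ is single-valued and analytic in $(u,k)$ for $u\in\mathcal A_k$. The two pieces contribute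
\[
\Bigl[w\log\frac{3\kappa}L+\Phi(-3i\kappa,k)-\Phi(-iL,k)\Bigr]-\Bigl[w\log\frac L{3\kappa}+\Phi(iL,k)-\Phi(3i\kappa,k)\Bigr].
\]

Altogether $\mathcal I(\kappa)=2w(\kappa^2)\log\kappa+\Psi(\kappa)$, with $\Psi$ single-valued and analytic on $0<|\kappa|<\kappa_0$. Fix a small $\kappa_*>0$. For real $\kappa$ close to $\kappa_*$ the curves $\Gamma_{\kappa'}$ with $\kappa'$ between $\kappa$ and $\kappa_*$ avoid the cuts and poles for the parameter $\kappa$, so $\mathcal I(\kappa)=2\pi i\,I_{\Gamma_{\kappa_*}}(t)$ by Cauchy's theorem. By Lemma~\ref{lem:transport} there is a polynomial $\mathcal P\ne0$ with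
\[
\mathcal P\bigl(t(\kappa^2),\ 2w(\kappa^2)\log\kappa+\Psi(\kappa)\bigr)=0
\]
for real $\kappa$ near $\kappa_*$, and hence for complex ones. Continuing $n$ times around $\kappa=0$ replaces the second argument by $\mathcal I(\kappa)+4\pi in\,w(\kappa^2)$. If $w\not\equiv0$, there is $\kappa$ near $\kappa_*$ with $w(\kappa^2)\ne0$ and $\mathcal P(t(\kappa^2),\cdot)\ne0$, and this nonzero polynomial has infinitely many roots, which is absurd.
\end{proof}

\subsection{The coefficient of the logarithm}\label{sub:w}

It remains to show $w\not\equiv0$. A direct expansion does not settle this at leading order. For $\alpha\ne\frac13$ we have $\delta_1R=iu(u^2+2u^3-k)\sqrt{1-u-4k/u^2}\;\psi$ with $\psi$ analytic at $(u,k)=(0,0)$, and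
\[
\sqrt{1-u-4k/u^2}=(1-u)^{1/2}-2ku^{-2}(1-u)^{-1/2}-2k^2u^{-4}(1-u)^{-3/2}-\cdots.
\]
The first terms in $u^{-1}$ occur at order $k^2$, and they cancel: $u^3\cdot(-2k^2u^{-4})+(-ku)(-2ku^{-2})=0$. At order $k^3$ second derivatives of $\psi$ appear. The cancellation reflects the symmetry of $G$ in $U,V_0,V_1$, and we use this symmetry to pass to a variable in which the leading term is visible.

\begin{lemma}\label{lem:cyc}
Let $s(U)=U-U^2+T/U$, let $\mathcal C$ be the circle $|u|=L$, and let $G$ be given on $\mathcal A_k$ by \eqref{eq:GU} with $\delta=\delta_1$. For $L$ small, $k$ small and $\tau=t/x_0$ or $t/y_0$,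
\[
\oint_{\mathcal C}G\,\frac{dU}{U-\tau}=\frac13\oint_{\mathcal C}G\,\frac{ds}{s-s(\tau)} .
\]
\end{lemma}

\begin{proof}
On $\mathcal A_k$ put $V_0=\frac12(1-U+\delta_1)$ and $V_1=\frac12(1-U-\delta_1)$. They are the roots of $X^2-(1-U)X+T/U$, and $G$ is given by the expression in \eqref{eq:G}. That expression is invariant under cyclic permutations of $(U,V_0,V_1)$: the shift to $(V_0,V_1,U)$ turns the numerator into $(V_1-V_0)(U-V_0)(V_1-U)$, the same product with two sign changes.

At $k=0$ we have $\delta_1=i\sqrt3\,u+O(u^2)$, so $V_0-\frac13=\omega u+O(u^2)$ and $V_1-\frac13=\omega^2u+O(u^2)$ with $\omega=e^{2\pi i/3}$. Take $L$, and then $k$, so small that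
\[
|V_0-\tfrac13-\omega u|<\tfrac1{10}|u|,\qquad|V_1-\tfrac13-\omega^2u|<\tfrac1{10}|u|\qquad\text{for }\tfrac L2\le|u|\le\tfrac{3L}2,
\]
and that this closed annulus lies in $\mathcal A_k$. Then $V_0$ and $V_1$ map $\mathcal C$ to closed curves in this annulus with winding number $1$ about $\frac13$. Let $U\in\mathcal C$ and $U'=V_0(U)$. Since $U+V_1(U)=1-U'$ and $UV_1(U)=T/U'$, the numbers $V_0(U'),V_1(U')$ are $U,V_1(U)$ in some order. Now $V_0(U')-\frac13$ is within $0.21L$ of $\omega^2u$, while $|u-\omega^2u|=\sqrt3L$. So $V_0(U')=V_1(U)$ and $V_1(U')=U$, and $G(U')=G(U)$ by cyclic invariance. For $U''=V_1(U)$, the numbers $V_0(U''),V_1(U'')$ are $U,V_0(U)$ in some order; $V_0(U'')-\frac13$ is within $0.21L$ of $u$, while $V_0(U)-\frac13$ is at distance more than $1.6L$ from $u$. So $(U'',V_0(U''),V_1(U''))=(V_1,U,V_0)$ and $G(U'')=G(U)$.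

The function $G/(U-\tau)$ is analytic on $\mathcal A_k$, so its integral over $\mathcal C$ equals its integrals over $V_0(\mathcal C)$ and $V_1(\mathcal C)$. Pulling these back to $\mathcal C$ and averaging,
\[
\oint_{\mathcal C}G\frac{dU}{U-\tau}=\frac13\oint_{\mathcal C}G\Bigl(\frac{dU}{U-\tau}+\frac{dV_0}{V_0-\tau}+\frac{dV_1}{V_1-\tau}\Bigr).
\]
The bracket is the logarithmic differential of $(U-\tau)(V_0-\tau)(V_1-\tau)$. Since $UV_0+UV_1+V_0V_1=U(1-U)+T/U=s$, this product is $T-\tau s+\tau^2-\tau^3=-\tau\bigl(s-s(\tau)\bigr)$.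
\end{proof}

\begin{lemma}\label{lem:w}
The function $w$ is not identically zero.
\end{lemma}

\begin{proof}
Write $s_x=s(t/x_0)=t/x_0-t^2/x_0^2+t^2x_0$, likewise $s_y$ if $y_0\ne0$, and $s_\alpha=s(\alpha)$. By Lemma~\ref{lem:cyc},
\[
w=\frac1{6\pi i}\oint_{\mathcal C}G\mu\,ds,\qquad\mu=\frac{s_x-s_y}{(s-s_x)(s-s_y)}\quad(y_0\ne0),\qquad\mu=\frac1{s-s_x}\quad(y_0=0).
\]
We express $G$ through $s$. The numbers $U,V_0,V_1$ are the roots of the cubic $X^3-X^2+sX-T$. The denominator of $G$ in \eqref{eq:G} is the value of the cubic at $\alpha$, namely $\alpha(s-s_\alpha)$, and the square of the numerator is its discriminant. Put $z=s-\frac13+3k$. The shift $X=\frac13+X'$ turns the cubic into $X'^3+(z-3k)X'+z/3$. First, $X'=u$ is a root, so $z=u(3k-u^2)/U$. Second, the discriminant is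
\[
-4(z-3k)^3-3z^2=-z^2(3+4z)(1+E),\qquad E=-\frac{36}{3+4z}\Bigl(k-\frac{3k^2}z+\frac{3k^3}{z^2}\Bigr).
\]

At $k=0$ we have $s(\tau)-\frac13=-(3\tau-1)^3/(27\tau)$. So $s-s_x$ and $s-s_y$ do not vanish at $(z,k)=(0,0)$, by the choice of $\zeta$, and neither does $s-s_\alpha$ if $\alpha\ne\frac13$. If $\alpha=\frac13$, then $s_\alpha=\frac29+3T=\frac13-3k$, that is, $s-s_\alpha=z$ for all $k$. Choose $r_2<\frac34$ such that the nonvanishing holds for $|z|\le r_2$ and small $k$. At $k=0$, $z=-u^3/U$ maps $\mathcal C$ to a curve that avoids $0$ and winds three times around it. Take $L$ so small that this curve lies in $|z|<r_2$. Then for small $k$ the image of $\mathcal C$ lies in a fixed annulus $r_1<|z|<r_2$, has winding number $3$, and $|E|\le\text{const}\cdot|k|<1$ on the annulus. Along $\mathcal C$ the numerator of $G$ and the function $iz\sqrt{3+4z}\sqrt{1+E}$ (principal roots) have the same nonzero square, so they differ by a constant sign $\varepsilon$. Thus $G\mu$ is a single-valued analytic function of $z$ on the annulus,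 $ds=dz$, and the winding number $3$ cancels the factor $\frac13$:
\[
w=\lambda(t)\,[z^{-1}]\ \frac z{s-s_\alpha}\,\phi(z,k)\sqrt{1+E},
\]
where $[z^{-1}]$ refers to the Laurent expansion on the annulus, and
\[
\lambda=\frac{\varepsilon i}\alpha(s_x-s_y),\ \ \phi=\frac{\sqrt{3+4z}}{(s-s_x)(s-s_y)}\quad(y_0\ne0);\qquad\lambda=\frac{\varepsilon i}\alpha,\ \ \phi=\frac{\sqrt{3+4z}}{s-s_x}\quad(y_0=0).
\]
The function $\phi$ is analytic for $|z|\le r_2$ and small $k$, with $\phi(0,0)\ne0$. The hypothesis $x_0\ne y_0$ enters here: $s_x-s_y=t(1/x_0-1/y_0)+O(t^2)$ is a nonzero polynomial in $t$, so $\lambda\not\equiv0$ near $t_1$. We show that the coefficient $[z^{-1}]$ is not identically zero. Uniformly on a circle in the annulus, with $\theta=-36/(3+4z)$,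
\[
\sqrt{1+E}=1+\frac\theta2\Bigl(k-\frac{3k^2}z+\frac{3k^3}{z^2}\Bigr)-\frac{\theta^2}8\Bigl(k^2-\frac{6k^3}z\Bigr)+\frac{\theta^3}{16}k^3+O(k^4),
\]
and $\theta$ is analytic for $|z|\le r_2$ with $\theta(0)=-12$.

\emph{Case $\alpha\ne\frac13$.} The factor $z/(s-s_\alpha)$ is $z$ times a function $\chi(z,k)$ analytic for $|z|\le r_2$, with $\chi(0,0)\ne0$. Only a term in $z^{-2}$ contributes, and modulo $k^4$ the only one is $\frac32\theta k^3z^{-2}$. So $[z^{-1}]=-18\,\chi(0,0)\phi(0,0)\,k^3+O(k^4)$.

\emph{Case $\alpha=\frac13$.} The factor $z/(s-s_\alpha)$ is $1$. Modulo $k^3$ the only term with a negative power of $z$ is $-\frac32\theta k^2z^{-1}$. So $[z^{-1}]=18\,\phi(0,0)\,k^2+O(k^3)$.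

In both cases $w$ is a product of two analytic functions that are not identically zero.
\end{proof}

Lemmas~\ref{lem:log} and~\ref{lem:w} prove Proposition~\ref{prop:nonalg}, and with it the proof of Theorem~\ref{thm:sharp} is complete.

\begin{thebibliography}{9}
\bibitem{KF} \emph{Quarter-plane lattice paths with interacting boundaries: Kreweras and friends}, \texttt{http://www.nicholasbeaton.com/papers/XBO2018.pdf}.
\end{thebibliography}
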